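\title{Strong norm attainment of Lipschitz functions and the Radon--Nikod\'ym property of Lipschitz-free spaces}

\begin{abstract}
A real Lipschitz function on a complete pointed metric space $M$ can attain its norm in two senses: as a functional on the Lipschitz-free space $\mathcal F(M)$, or strongly, at a pair of points of $M$. We prove that the two notions coincide if and only if $\mathcal F(M)$ has the Radon--Nikod\'ym property. When the property fails, we construct a norm-one, norm-attaining function $F$ with $|F(p)-F(q)|\le\rho(d(p,q))$ for any prescribed concave nondecreasing gauge $\rho$ of slope $1$ at the origin, for instance $\rho(t)=t/(1+t)$. For the converse we prove that every extreme point of the unit ball of $\mathcal F(M)$ is a molecule.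
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a metric space with a base point $0$ and at least two points. The space $\mathrm{Lip}_0(M)$ of Lipschitz functions $f:M\to\mathbb R$ with $f(0)=0$ is a Banach space under the Lipschitz constant
\[
\|f\|=\sup\Big\{\frac{|f(p)-f(q)|}{d(p,q)}:\ p\ne q\in M\Big\}.
\]
A function $f$ \emph{strongly attains its norm} if this supremum is attained at some pair $p\neq q$; the set of such functions is denoted by $\mathrm{SNA}(M)$.

There is a second notion. For $p\in M$ let $\delta_p\in\mathrm{Lip}_0(M)^*$ be the evaluation $f\mapsto f(p)$. The \emph{Lipschitz-free space} $\mathcal F(M)$ is the closed linear span of the $\delta_p$ in $\mathrm{Lip}_0(M)^*$, and $\mathcal F(M)^*=\mathrm{Lip}_0(M)$ isometrically under the pairing $\langle f,\delta_p\rangle=f(p)$. Let $\mathrm{NA}(\mathcal F(M))$ be the set of $f\in\mathrm{Lip}_0(M)$ such that $|\langle f,\mu\rangle|=\|f\|$ for some $\mu$ in the closed unit ball $B_{\mathcal F(M)}$. The difference quotients of $f$ are its values at the \emph{molecules}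
\[
m_{xy}=\frac{\delta_x-\delta_y}{d(x,y)}\qquad(x\ne y),
\]
which have norm one. So $f\in\mathrm{SNA}(M)$ means that $f$ attains its norm at a molecule, and $\mathrm{SNA}(M)\subseteq\mathrm{NA}(\mathcal F(M))$.

Two examples show what can happen. If $M$ is finite, the supremum defining $\|f\|$ is a maximum and both sets are all of $\mathrm{Lip}_0(M)$. If $M=[0,1]$, the derivative identifies $\mathrm{Lip}_0(M)$ with $L_\infty[0,1]$, the functional $\delta_t$ with the indicator function $\chi_{[0,t]}$, and $\mathcal F(M)$ with $L_1[0,1]$. Here the inclusion is strict. Write $|A|$ for Lebesgue measure.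

\begin{example}\label{ex:interval}
Let $U\subset[0,1]$ be a dense open set with $|U|<1$, let $A=[0,1]\setminus U$, and let $F(t)=|A\cap[0,t]|$, so that $F'=\chi_A$ almost everywhere. Then $\|F\|=1$, and the norm is attained at $\chi_A/|A|\in B_{L_1[0,1]}$. For $s<t$, however,
\[
F(t)-F(s)=(t-s)-|U\cap[s,t]|<t-s,
\]
since $U$ contains an open subinterval of $[s,t]$. Thus $F\in\mathrm{NA}(\mathcal F(M))\setminus\mathrm{SNA}(M)$.
\end{example}

A Banach space has the \emph{Radon--Nikod\'ym property} (RNP) if every nonempty bounded closed convex subset $C$ is dentable, that is, has slices $\{x\in C:\varphi(x)>\sup\varphi(C)-\alpha\}$ ($\varphi$ a continuous functional, $\alpha>0$) of arbitrarily small diameter. Finite-dimensional spaces have the RNP and $L_1[0,1]$ does not, so the property separates the two examples. There is a structural reason to expect this. If $f$ attains its norm, the set where it does so is a face of the ball; the RNP provides an extreme point in this face; and if extreme points of the ball are molecules, then $f$ attains its norm strongly. The following question,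 posed in \cite{SNA}, asks whether the RNP is necessary.

\medskip
\noindent\textbf{Question.} \emph{Let $M$ be a complete pointed metric space with $\mathrm{SNA}(M)=\mathrm{NA}(\mathcal F(M))$. Does $\mathcal F(M)$ have the RNP?}
\medskip

The answer is yes, and it comes in a quantitative form. Let $\mathcal R$ be the set of concave nondecreasing functions $\rho:[0,\infty)\to[0,\infty)$ with $\rho(0)=0$ and $\lim_{t\to0^+}\rho(t)/t=1$. The basic example is $\rho(t)=t/(1+t)$, for which $\rho(t)<t$ whenever $t>0$.

\begin{theorem}\label{thm:A}
Let $M$ be complete and suppose that $\mathcal F(M)$ fails the RNP. Then for every $\rho\in\mathcal R$ there is $F\in\mathrm{NA}(\mathcal F(M))$ with $\|F\|=1$ and $|F(p)-F(q)|\le\rho(d(p,q))$ for all $p,q\in M$.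
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $M$ be complete. If $\mathrm{SNA}(M)=\mathrm{NA}(\mathcal F(M))$, then $\mathcal F(M)$ has the RNP.
\end{corollary}

\begin{proof}
If the RNP fails, Theorem~\ref{thm:A} with $\rho(t)=t/(1+t)$ gives $F\in\mathrm{NA}(\mathcal F(M))$ with $|F(p)-F(q)|<d(p,q)=\|F\|\,d(p,q)$ for all $p\ne q$, so $F\notin\mathrm{SNA}(M)$.
\end{proof}

The converse needs the description of extreme points mentioned above.

\begin{theorem}\label{thm:B}
Let $M$ be complete. Every extreme point of $B_{\mathcal F(M)}$ is a molecule $m_{xy}$, $x\ne y$.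
\end{theorem}

A map $\gamma_0:K_0\to M$ defined on $K_0\subset\mathbb R$ is \emph{bi-Lipschitz} if $\ell|s-t|\le d(\gamma_0(s),\gamma_0(t))\le\Lambda|s-t|$ for some constants $0<\ell\le\Lambda$. The space $M$ is \emph{purely $1$-unrectifiable} if it contains no bi-Lipschitz image of a compact subset of $\mathbb R$ of positive measure.

\begin{theorem}\label{thm:C}
For a complete pointed metric space $M$ the following are equivalent:
\begin{enumerate}
\item[(i)] $\mathcal F(M)$ has the RNP;
\item[(ii)] $\mathrm{SNA}(M)=\mathrm{NA}(\mathcal F(M))$;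
\item[(iii)] $M$ is purely $1$-unrectifiable;
\item[(iv)] every $f\in\mathrm{NA}(\mathcal F(M))$ attains its norm at an extreme point of $B_{\mathcal F(M)}$;
\item[(v)] for one (equivalently, for every) $\rho\in\mathcal R$ with $\rho(t)<t$ for all $t>0$, there is no $f\in\mathrm{NA}(\mathcal F(M))$ with $\|f\|=1$ and $|f(p)-f(q)|\le\rho(d(p,q))$ for all $p,q\in M$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:prelim} collects the tools. Section~\ref{sec:A} proves Theorem~\ref{thm:A} by transplanting Example~\ref{ex:interval} to a curve fragment in $M$; it is all that the Question requires. Section~\ref{sec:B}, which is independent of Section~\ref{sec:A}, proves Theorem~\ref{thm:B}, and Section~\ref{sec:C} deduces Theorem~\ref{thm:C} and discusses the role of completeness.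

\section{Tools}\label{sec:prelim}

The RNP enters only through two theorems.

\begin{theorem}[{\cite[Theorem C]{AGPP}}]\label{thm:AGPP}
For complete $M$, the space $\mathcal F(M)$ has the RNP if and only if $M$ is purely $1$-unrectifiable.
\end{theorem}

\begin{theorem}[\cite{Ph}; see also \cite{DU}]\label{thm:Phelps}
In a Banach space with the RNP, every nonempty closed bounded convex set is the closed convex hull of its strongly exposed points. In particular it has an extreme point.
\end{theorem}

Only the last sentence of Theorem~\ref{thm:Phelps} is used, and only in Section~\ref{sec:C}. We also use the following elementary facts.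

\begin{enumerate}
\item[(P1)] \emph{McShane extension.} If $N\neq\emptyset$ is a subset of a metric space $(X,d')$ and $f:N\to\mathbb R$ is $1$-Lipschitz, then $p\mapsto\inf_{x\in N}\big(f(x)+d'(p,x)\big)$ is a $1$-Lipschitz extension of $f$ to $X$. Hence, for $0\in N\subset M$, a finite combination $\sum_{x\in N}a_x\delta_x$ has the same norm in $\mathcal F(N)$ and in $\mathcal F(M)$.
\item[(P2)] \emph{Molecules.} We have $\|\delta_x-\delta_y\|=d(x,y)$; test with $d(\cdot,y)-d(0,y)$. The set of molecules is symmetric and $\|f\|=\sup_{x\neq y}\langle f,m_{xy}\rangle$, so by the Hahn--Banach theorem $B_{\mathcal F(M)}$ is its closed convex hull. If $N\ni0$ is finite, the convex hull of the finitely many molecules of $N$ is already closed, so every $\nu\in\mathcal F(N)$ has the form $\sum_ka_km_{x_ky_k}$ with $a_k\ge0$ and $\sum_ka_k=\|\nu\|$. The elements $\delta_x$, $x\in N\setminus\{0\}$, are linearly independent, because every function on $N$ vanishing at $0$ belongs to $\mathrm{Lip}_0(N)$.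
\item[(P3)] \emph{Bounded pointwise convergence.} If $g_i\to g$ pointwise and $\sup_i\|g_i\|<\infty$, then $\langle g_i,\mu\rangle\to\langle g,\mu\rangle$ for all $\mu\in\mathcal F(M)$: this holds for finite combinations of the $\delta_x$, which are norm dense.
\item[(P4)] \emph{The real line.} A Lipschitz function $G$ on an interval is differentiable almost everywhere and $G(t)-G(s)=\int_s^tG'$. The \emph{gaps} of a compact set $K\subset\mathbb R$ are the components of $[\min K,\max K]\setminus K$. A Lipschitz function on $K$, extended affinely over each gap, keeps its Lipschitz constant: an interval $[s,t]$ that is not contained in the closure of one gap splits into an interval with endpoints in $K$ and at most two pieces of gaps. A Lipschitz map from a subset of $\mathbb R$ to $\mathbb R$ sends null sets to null sets.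
\item[(P5)] \emph{The class $\mathcal R$.} Let $\rho\in\mathcal R$. For $0<s<t$, concavity gives $\rho(s)\ge\frac st\rho(t)$, so $\rho(t)/t$ is nonincreasing, and $\rho(t)\le t$. Since $\rho>0$ near $0$ and $\rho$ is nondecreasing, $\rho>0$ on $(0,\infty)$. Also $\rho(s+t)=s\frac{\rho(s+t)}{s+t}+t\frac{\rho(s+t)}{s+t}\le\rho(s)+\rho(t)$. A nondecreasing subadditive function preserves the triangle inequality, so $d_\rho=\rho\circ d$ is a metric on $M$, and $d_\rho\le d$.
\end{enumerate}

\section{A norm-attaining function built on a curve fragment}\label{sec:A}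

If $\mathcal F(M)$ fails the RNP, Theorem~\ref{thm:AGPP} provides a bi-Lipschitz map $\gamma_0:K_0\to M$ with $|K_0|>0$. We want to repeat Example~\ref{ex:interval} along $\gamma_0$. The norming element transfers easily: if $A$ has gaps $(a_k,b_k)$ and convex hull $[a,b]$, then $\chi_A=\chi_{[a,b]}-\sum_k\chi_{(a_k,b_k)}$ corresponds to $\delta_b-\delta_a-\sum_k(\delta_{b_k}-\delta_{a_k})$, and this expression involves only points of $A$. Three difficulties remain.

First, the norm of the transplanted element is controlled by the upper constant $\Lambda$, while the slope that a $1$-Lipschitz function can be guaranteed along the fragment is the lower constant $\ell$. Norm attainment needs the two to match. Lemma~\ref{lem:arclength} reparametrizes by arc length, after which they match asymptotically at small scales. An exact match is impossible in general: no three points of a circle in the Euclidean plane are isometric to a subset of $\mathbb R$.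

Second, what is left is a relative defect $\omega(t-s)$ in the distance between $\gamma(s)$ and $\gamma(t)$. The set $U$ must absorb it, so density of $U$ is no longer enough: $U$ has to occupy the fraction $\omega(t-s)$ of every interval $[s,t]$ and still leave positive measure uncovered. This is Lemma~\ref{lem:holes}.

Third, the function must be extended from a compact set $N\subset M$ to $M$. The formula in (P1) for the metric $d$ ruins the construction: for $p\notin N$ the infimum is attained at some $x\in N$, and then the extension has difference quotient exactly $1$ at the pair $p,x$. We therefore extend with respect to $d_\rho$. This costs a further defect $1-\rho(t)/t$, which tends to $0$ at small scales by the definition of $\mathcal R$ and can be absorbed by $U$ as well. That condition on $\rho$ cannot be dropped: if $\rho(t)\le ct$ with $c<1$, the bound in Theorem~\ref{thm:A} forces $\|F\|\le c$.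

\begin{lemma}\label{lem:arclength}
Let $K_0\subset\mathbb R$ be compact with $|K_0|>0$ and let $\gamma_0:K_0\to M$ be bi-Lipschitz. There are a compact set $K\subset\mathbb R$ with $|K|>0$, an injective map $\gamma:K\to\gamma_0(K_0)$ and a nondecreasing function $\omega:(0,\infty)\to[0,1]$ with $\omega(0^+)=0$ such that
\begin{equation}\label{eq:almostiso}
(1-\omega(|s-t|))\,|s-t|\le d(\gamma(s),\gamma(t))\le|s-t|\qquad(s\ne t\in K).
\end{equation}
\end{lemma}

\begin{proof}
Let $\ell\le\Lambda$ be the constants of $\gamma_0$. A map into a metric space has no derivative, so we measure its speed through countably many real functions. Let $\{x_i\}$ be a countable dense subset of $\gamma_0(K_0)$ and let $g_i(t)=d(\gamma_0(t),x_i)$ on $K_0$, extended affinely over the gaps to $I_0=[\min K_0,\max K_0]$. Each $g_i$ is $\Lambda$-Lipschitz, and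
\[
d(\gamma_0(s),\gamma_0(t))=\sup_i|g_i(s)-g_i(t)|\qquad(s,t\in K_0):
\]
the inequality $\ge$ is the triangle inequality, and $\le$ follows by letting $x_i$ approach $\gamma_0(s)$. Put $m=\sup_i|g_i'|$, defined almost everywhere on $I_0$ and bounded by $\Lambda$, and $h(t)=\int_{\min K_0}^tm$. For $s<t$ in $K_0$ we have $|g_i(t)-g_i(s)|\le\int_s^tm$ for every $i$, hence
\begin{equation}\label{eq:h}
\ell(t-s)\le d(\gamma_0(s),\gamma_0(t))\le h(t)-h(s)\le\Lambda(t-s).
\end{equation}
So $h$ maps $K_0$ in a bi-Lipschitz way onto a compact set $K_1$, null sets of $K_0$ and $K_1$ correspond under $h$ by (P4), and $|K_1|>0$. The map $\gamma_1=\gamma_0\circ(h|_{K_0})^{-1}$ is injective, and $1$-Lipschitz by \eqref{eq:h}.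

Let $G$ be the set of non-isolated points $t$ of $K_0$ at which $h$ and all $g_i$ are differentiable and $h'(t)=m(t)$. Since $K_0$ has only countably many isolated points, $|K_0\setminus G|=0$. For $t\in G$, dividing \eqref{eq:h} by $|t-s|$ and letting $K_0\ni s\to t$ gives $m(t)\ge\ell>0$, and for each $i$
\[
\liminf_{K_0\ni s\to t}\frac{d(\gamma_0(s),\gamma_0(t))}{|h(s)-h(t)|}\ge\lim_{K_0\ni s\to t}\frac{|g_i(s)-g_i(t)|}{|s-t|}\cdot\frac{|s-t|}{|h(s)-h(t)|}=\frac{|g_i'(t)|}{m(t)}.
\]
Taking the supremum over $i$, the lower limit is at least $1$. Writing $Q(s,t)=d(\gamma_1(s),\gamma_1(t))/|s-t|\le1$ for $s\neq t$ in $K_1$, we conclude that $Q(s,t)\to1$ as $K_1\ni s\to t$, for every $t$ in the set $h(G)$ of full measure in $K_1$.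

It remains to make this convergence uniform. Let
\[
\varphi_n(t)=\inf\{Q(s,t):\ s\in K_1,\ 0<|s-t|<1/n\}\qquad(t\in K_1),
\]
with $\inf\emptyset=1$. Then $\varphi_n\le1$, and for $c\le1$ the set $\{\varphi_n<c\}$ is relatively open: a point $s$ that witnesses $\varphi_n(t)<c$ also witnesses $\varphi_n(t')<c$ for $t'$ near $t$. So $\varphi_n$ is Borel, and $\varphi_n\to1$ almost everywhere. By Egorov's theorem and inner regularity there is a compact $K\subset K_1$ with $|K|>0$ on which $\varphi_n\to1$ uniformly. Let $\gamma=\gamma_1|_K$ and
\[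
\omega(\tau)=\sup\{1-Q(s,t):\ s\ne t\in K,\ |s-t|\le\tau\},\qquad\sup\emptyset=0.
\]
This function is nondecreasing with values in $[0,1]$, \eqref{eq:almostiso} holds by definition, and $\omega(\tau)\le\sup_K(1-\varphi_n)$ for $\tau<1/n$, so $\omega(0^+)=0$.
\end{proof}

\begin{lemma}\label{lem:holes}
Let $\omega:(0,\infty)\to[0,\infty)$ be nondecreasing with $\omega(0^+)=0$, and let $K\subset\mathbb R$ be compact with $|K|>0$. There are a compact interval $I$ and an open set $U\subset I$ with $|(K\cap I)\setminus U|>0$ and
\[
|U\cap[s,t]|\ge\omega(t-s)\,(t-s)\qquad(s<t\text{ in }I).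
\]
\end{lemma}

\begin{proof}
We place holes at a sequence of scales that decreases so fast that the required fractions are summable; this is where $\omega(0^+)=0$ is used. By the Lebesgue density theorem there is a compact interval $I$, centered at a density point of $K$, with $|K\cap I|\ge\frac12|I|$ and $\omega(|I|)\le\frac1{10}$. Choose $|I|=\tau_0>\tau_1>\dots\to0$ with $\omega(\tau_n)\le2^{-n}/10$. For $n\ge0$ divide $I$ into equal cells of length at most $\tau_{n+1}/4$, choose in each cell an open interval occupying the fraction $2^{1-n}/10$ of the cell, and let $U_n$ be the union of these intervals. For $U=\bigcup_nU_n$ we get $|U|\le\frac4{10}|I|<|K\cap I|$.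

Given $s<t$ in $I$, choose $n$ with $\tau_{n+1}<t-s\le\tau_n$. The cells of generation $n$ contained in $[s,t]$ cover $[s,t]$ except for parts of at most two cells, so their total length is at least $(t-s)-\tau_{n+1}/2\ge(t-s)/2$. Therefore
\[
|U\cap[s,t]|\ge\frac{2^{1-n}}{10}\cdot\frac{t-s}2=\frac{2^{-n}}{10}(t-s)\ge\omega(\tau_n)(t-s)\ge\omega(t-s)(t-s).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Theorem~\ref{thm:AGPP} and Lemma~\ref{lem:arclength} give $K$, $\gamma$, $\omega$ satisfying \eqref{eq:almostiso}.

\emph{The total defect.} Let $\omega_\rho(t)=1-\rho(t)/t$ and $\omega_1=1-(1-\omega)(1-\omega_\rho)$. By (P5), $1-\omega_\rho$ is nonnegative, nonincreasing and tends to $1$ at $0^+$; so is $1-\omega$. Hence $\omega_1$ is nondecreasing, takes values in $[0,1]$, and $\omega_1(0^+)=0$. For $s\ne t$ in $K$ put $D=d(\gamma(s),\gamma(t))\in(0,|s-t|]$. Then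
\begin{equation}\label{eq:defect}
d_\rho(\gamma(s),\gamma(t))=(1-\omega_\rho(D))D\ge(1-\omega_\rho(|s-t|))D\ge(1-\omega_1(|s-t|))\,|s-t|.
\end{equation}

\emph{The function.} Apply Lemma~\ref{lem:holes} to $\omega_1$ and $K$. The set $A=(K\cap I)\setminus U$ is compact and $|A|>0$. Let $f_0(t)=|[\min I,t]\setminus U|$ for $t\in I$. For $s<t$ in $A$, the lemma and \eqref{eq:defect} give
\[
0\le f_0(t)-f_0(s)=(t-s)-|U\cap[s,t]|\le(1-\omega_1(t-s))(t-s)\le d_\rho(\gamma(s),\gamma(t)).
\]
So $f_0\circ\gamma^{-1}$ is $1$-Lipschitz on $(\gamma(A),d_\rho)$. Extend it to $(M,d_\rho)$ by (P1) and subtract the value at $0$. The resulting function $F$ satisfies $F(0)=0$ and $|F(p)-F(q)|\le\rho(d(p,q))\le d(p,q)$, so $\|F\|\le1$, and $F\circ\gamma-f_0$ is constant on $A$.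

\emph{The norming element.} Let $a=\min A$, $b=\max A$, let $(a_k,b_k)$ be the gaps of $A$, and put
\[
\mu=\delta_{\gamma(b)}-\delta_{\gamma(a)}-\sum_k\big(\delta_{\gamma(b_k)}-\delta_{\gamma(a_k)}\big).
\]
The series converges absolutely, since $\|\delta_{\gamma(b_k)}-\delta_{\gamma(a_k)}\|\le b_k-a_k$ by (P2) and \eqref{eq:almostiso}; thus $\mu\in\mathcal F(M)$. For $g\in\mathrm{Lip}_0(M)$ let $G$ be the extension of $g\circ\gamma|_A$ to $[a,b]$ that is affine on the gaps. It is $\|g\|$-Lipschitz because $\gamma$ is $1$-Lipschitz, and
\[
\langle g,\mu\rangle=\int_a^bG'-\sum_k\int_{a_k}^{b_k}G'=\int_AG'.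
\]
Hence $\|\mu\|\le|A|$. On the other hand, $F\circ\gamma$ and $f_0$ have the same increments on $A$, so
\[
\langle F,\mu\rangle=|[a,b]\setminus U|-\sum_k|(a_k,b_k)\setminus U|=|A\setminus U|=|A|.
\]
Thus $|A|=\langle F,\mu\rangle\le\|F\|\,\|\mu\|\le\|F\|\,|A|\le|A|$, which gives $\|F\|=1$, and $F$ attains its norm at $\mu/|A|\in B_{\mathcal F(M)}$.
\end{proof}

\section{Extreme points of the unit ball}\label{sec:B}

Throughout this section $M$ is complete and $\mu\in\mathcal F(M)$ has norm one. Extremality of $\mu$ is assumed only in Section~\ref{sub:extreme}.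

\subsection{Representing measures}\label{sub:rep}

If $\mu$ were an average of molecules against a probability measure on pairs of points, extremality would force $\mu$ to be one of them. By (P2), $\mu$ is only a limit of such averages, and to pass to the limit we compactify the set of pairs.

Let $\widetilde M=\{(x,y)\in M^2:x\ne y\}$ with the topology of $M^2$, and let $\beta\widetilde M$ be its Stone--\v Cech compactification: a compact Hausdorff space containing $\widetilde M$ as a dense subspace, such that every bounded continuous $u:\widetilde M\to\mathbb R$ has a unique continuous extension $u^\beta$, and every continuous self-map of $\widetilde M$ extends to a continuous self-map of $\beta\widetilde M$. By density, identities and inequalities between continuous functions pass from $\widetilde M$ to $\beta\widetilde M$. \emph{Measure} means positive Radon measure on $\beta\widetilde M$; its mass is $\|\lambda\|=\lambda(\beta\widetilde M)$, and measures carry the weak* topology of $C(\beta\widetilde M)^*$, in which $\{\lambda:\|\lambda\|\le C\}$ is compact and the mass is continuous.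

For a Lipschitz function $g$ on $M$ put $\tilde g(x,y)=\frac{g(x)-g(y)}{d(x,y)}$. The map $g\mapsto\tilde g^\beta$ is a linear isometry of $\mathrm{Lip}_0(M)$ into $C(\beta\widetilde M)$. A measure $\lambda$ \emph{represents} $\nu\in\mathcal F(M)$ if $\int\tilde g^\beta\,d\lambda=\langle g,\nu\rangle$ for all $g\in\mathrm{Lip}_0(M)$; then $\|\nu\|\le\|\lambda\|$. A \emph{discrete measure} is a finite sum $\lambda'=\sum_ka_k\delta_{(x_k,y_k)}$ of point masses at points of $\widetilde M$, with $a_k\ge0$. It represents
\[
\Phi\lambda'=\sum_ka_km_{x_ky_k}.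
\]
Let $P$ be the set of probability measures representing $\mu$. It is weak* compact. It is nonempty: by the Hahn--Banach and Riesz theorems there is a signed measure $\sigma^+-\sigma^-$ of total variation $1$ that integrates each $\tilde g^\beta$ to $\langle g,\mu\rangle$; the flip $(x,y)\mapsto(y,x)$ extends to $\beta\widetilde M$ and changes the sign of every $\tilde g^\beta$; so the sum of $\sigma^+$ and the image of $\sigma^-$ under the flip belongs to $P$.

Let $\zeta\in\beta\widetilde M$ be the limit of a net $(x_i,y_i)$ in $\widetilde M$. The coordinates may converge in $M$ to distinct points, or to the same point, or one of them may fail to converge. The third possibility is the serious one, since it leaves no point of $M$ at which to localize, and it occurs even for a molecule.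

\begin{example}\label{ex:detour}
Let $M=\{a,b,z_1,z_2,\dots\}$ with $d(a,z_n)=d(b,z_n)=1+\frac1n$ and all other distances between distinct points equal to $2$. All distances lie in $(1,2]$, so this is a complete metric. The measures $\lambda_n=\frac12(1+\frac1n)\big(\delta_{(a,z_n)}+\delta_{(z_n,b)}\big)$ satisfy
\[
\Phi\lambda_n=\tfrac12(\delta_a-\delta_{z_n})+\tfrac12(\delta_{z_n}-\delta_b)=m_{ab},
\]
and $\|\lambda_n\|\to1$. So every weak* cluster point $\lambda_\infty$ of $(\lambda_n)$ represents $m_{ab}$ with mass $1$, just as $\delta_{(a,b)}$ does, but it records a detour through a point $z_n$ that escapes from every finite subset of $M$.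
\end{example}

We select a measure in $P$ that makes no detours, by rewarding long edges. Let
\[
\psi(t)=\frac t{1+t},\qquad\Theta(t)=t\psi(t)=t-\psi(t),\qquad J(\lambda)=\int(\psi\circ d)^\beta\,d\lambda .
\]
As $\psi$ is bounded, $J$ is defined, and it is weak* continuous. In Example~\ref{ex:detour}, $J(\delta_{(a,b)})=\psi(2)=\frac23$, while $J(\lambda_\infty)=\lim(1+\frac1n)\psi(1+\frac1n)=\frac12$. The general mechanism is this. The element $w(\delta_x-\delta_y)$ with $t=d(x,y)$ is represented by $wt\,\delta_{(x,y)}$, which has mass $wt$ and contributes $w\Theta(t)$ to $J$. Replacing an almost geodesic path by the single edge joining its ends does not change the represented element and almost preserves the mass, while $J$ increases because $\Theta$ is strictly superadditive. Precisely, put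
\[
\Delta(s,t)=\Theta(s+t)-\Theta(s)-\Theta(t)=\psi(s)+\psi(t)-\psi(s+t).
\]
Since $\psi'(t)=(1+t)^{-2}$ is decreasing, $\partial_s\Delta=\psi'(s)-\psi'(s+t)\ge0$; so $\Delta$, which is symmetric, is nondecreasing in each variable, and $\Delta\ge\Delta(0,0)=0$. Since $\Theta'=1-\psi'\in[0,1]$, we obtain for $s,t\geq 0$
\begin{equation}\label{eq:Theta}
\Theta(s)+\Theta(t)\le\Theta(s+t),\qquad\Theta(s+t)\le\Theta(s)+t,\qquad\Theta(t)\le t.
\end{equation}

\medskip
\noindent\emph{From now on $\lambda\in P$ is a fixed maximizer of $J$ on $P$.}

\subsection{Three lemmas on discrete measures}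

Rerouting makes sense for discrete measures, so we first approximate $\lambda$ by them, with norm control on the represented element.

\begin{lemma}\label{lem:approx}
For every weak* neighborhood $W$ of $\lambda$ and every $\varepsilon>0$ there is a discrete probability measure $\lambda'\in W$ with $\|\Phi\lambda'-\mu\|<\varepsilon$.
\end{lemma}

\begin{proof}
We may assume that $W$ is convex. The discrete probability measures are weak* dense in the probability measures: otherwise some $u\in C(\beta\widetilde M)$ would have a larger integral against a probability measure than its supremum over the dense set $\widetilde M$. Take a net $\lambda_i\to\lambda$ of discrete probability measures in $W$. Then $\langle g,\Phi\lambda_i\rangle=\int\tilde g^\beta d\lambda_i\to\langle g,\mu\rangle$, so $\mu$ lies in the weak closure of the convex set of all $\Phi\lambda'$ with $\lambda'\in W$ a discrete probability measure. By Mazur's theorem, weak and norm closures of a convex set coincide.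
\end{proof}

The gain from a rerouting is proportional to the weight $w$ of the path, whereas what we can bound from below is its mass, that is, weight times length. To pass from mass to weight we need to know that long edges carry little mass.

\begin{lemma}\label{lem:long}
For every $\eta\in(0,1]$ there are $L<\infty$ and $\varepsilon_0>0$ such that every discrete measure $\lambda'$ with $\|\lambda'\|\le1+\varepsilon_0$ and $\|\Phi\lambda'-\mu\|\le\varepsilon_0$ satisfies $\lambda'\{d>L\}\le\eta$.
\end{lemma}

\begin{proof}
We test with a bounded function that almost norms $\mu$; such a function has small quotients on long edges. Put $\varepsilon=\varepsilon_0=\eta/12$, write $|x|=d(x,0)$, and choose $f\in\mathrm{Lip}_0(M)$ with $\|f\|=1=\langle f,\mu\rangle$. For $R>0$ let $\chi_R(x)=1$ if $|x|\le R$ and $\chi_R(x)=\max(0,1-\varepsilon\log(|x|/R))$ otherwise, and let $f_R=f\chi_R$. The cutoff is logarithmic so that its slope, about $\varepsilon/|x|$, compensates the growth $|f(x)|\le|x|$. Indeed, $\chi_R(x)$ is the truncation to $[0,1]$ of $1-\varepsilon\log(|x|/R)$, so for $0<|x|\le|y|$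
\[
|\chi_R(x)-\chi_R(y)|\le\varepsilon\log\frac{|y|}{|x|}\le\varepsilon\,\frac{|y|-|x|}{|x|}\le\varepsilon\,\frac{d(x,y)}{|x|},
\]
and therefore
\[
|f_R(x)-f_R(y)|\le\chi_R(y)|f(x)-f(y)|+|f(x)|\,|\chi_R(x)-\chi_R(y)|\le(1+\varepsilon)d(x,y).
\]
Also $|f_R(y)-f_R(0)|\le|f(y)|\le d(y,0)$. So $\|f_R\|\le1+\varepsilon$, and $f_R\to f$ pointwise as $R\to\infty$. By (P3) we can fix $R$ with $\langle f_R,\mu\rangle\ge1-\varepsilon$. With $R'=Re^{1/\varepsilon}$, the function $f_R$ vanishes where $|x|\ge R'$, so $|f_R|\le R'$, and $|\widetilde{f_R}|\le\frac12$ where $d>L:=4R'$. If $t=\lambda'\{d>L\}$, then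
\[
1-\varepsilon-(1+\varepsilon)\varepsilon_0\le\langle f_R,\Phi\lambda'\rangle\le(1+\varepsilon)(\|\lambda'\|-t)+\frac t2\le(1+\varepsilon)(1+\varepsilon_0)-\frac t2 .
\]
Hence $t/2\le2\varepsilon+2(1+\varepsilon)\varepsilon_0\le6\varepsilon$, that is, $t\le\eta$.
\end{proof}

The third lemma is the decomposition of a flow into paths and cycles. Let $N$ be a finite set. An \emph{edge} is a pair $(x,y)$ of distinct points of $N$, and a \emph{flow} is a function $w\ge0$ on edges, with \emph{divergence} $\operatorname{div}w(x)=\sum_{y\ne x}\big(w(x,y)-w(y,x)\big)$. A \emph{path} from $a$ to $b$ is a sequence of edges $(z_0,z_1),\dots,(z_{n-1},z_n)$, $n\ge1$, with distinct vertices, $z_0=a$ and $z_n=b$; a \emph{cycle} is such a sequence with $z_0,\dots,z_{n-1}$ distinct and $z_n=z_0$. Let $1_\pi$ be the indicator function of the edge set of $\pi$.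

\begin{lemma}\label{lem:flow}
If $\operatorname{div}w$ vanishes outside $E\subset N$, then $w=\sum_\pi q_\pi1_\pi$, a finite sum with $q_\pi>0$, where each $\pi$ is a cycle or a path with both ends in $E$.
\end{lemma}

\begin{proof}
We use induction on the number of edges in the support of $w$. Let $w\ne0$. If the support contains a cycle $\pi$, let $q$ be the minimum of $w$ on $\pi$; then $w-q1_\pi$ is a flow with the same divergence and smaller support. Otherwise let $\pi$ be a path in the support, from $a$ to $b$, with the largest number of edges. No edge of the support enters $a$, since it would extend $\pi$ or close a cycle, and for the same reason none leaves $b$. So $\operatorname{div}w(a)>0>\operatorname{div}w(b)$ and $a,b\in E$. With $q$ as before, $w-q1_\pi$ has smaller support, and its divergence differs from that of $w$ only at $a$ and $b$.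
\end{proof}

\subsection{The maximizer makes no detours}

For $e\in M$ let $u_e(x,y)=\min(1,d(x,e))$ and $v_e(x,y)=\min(1,d(y,e))$, and for finite $\emptyset\ne E\subset M$ let
\[
t_E=\max\Big(\min_{e\in E}u_e,\ \min_{e\in E}v_e\Big).
\]
For $0<r<1$, the inequality $t_E(x,y)>r$ says that $x$ or $y$ is at distance more than $r$ from $E$. In Example~\ref{ex:detour}, $t_E=1$ on the support of $\lambda_n$ for large $n$, so $\int t_E^\beta\,d\lambda_\infty=1$ and $\lambda_\infty\{t_E^\beta=1\}=1$ for every $E$. The maximizer behaves in the opposite way.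

\begin{proposition}\label{prop:tight}
For every $r\in(0,1)$, $\ \inf_E\lambda\{t_E^\beta\ge r\}=0$, the infimum being over finite nonempty $E\subset M$.
\end{proposition}

\begin{proof}
Suppose that $\lambda\{t_E^\beta\ge r\}\ge c>0$ for all $E$. Let $L,\varepsilon_0$ be given by Lemma~\ref{lem:long} for $\eta=c/8$, and let $\kappa=\Delta(\frac r2,\frac r2)=\frac r{1+r/2}-\frac r{1+r}>0$. Let $\varepsilon>0$ satisfy
\[
2\varepsilon\le\varepsilon_0,\qquad\varepsilon\le\frac c{24},\qquad4\varepsilon\le\frac{\kappa c}{8L}.
\]
We construct a discrete measure $\lambda'$ with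
\begin{equation}\label{eq:goal}
1-\varepsilon\le\|\lambda'\|\le1+2\varepsilon,\qquad\|\Phi\lambda'-\mu\|<\varepsilon,\qquad J(\lambda')\ge J(\lambda)+\frac{\kappa c}{8L}.
\end{equation}
This suffices. The gain $\kappa c/(8L)$ does not depend on $\varepsilon$, so a weak* cluster point of such measures for a sequence $\varepsilon_n\to0$ has mass $1$, represents $\mu$, and has a larger value of $J$ than $\lambda$, contrary to the choice of $\lambda$.

\emph{Two approximations.} The order of the choices matters: a first approximation fixes a finite set $E$ that almost carries $\mu$, and a second one, chosen afterwards, inherits from $\lambda$ the mass far from $E$. By Lemma~\ref{lem:approx} take a discrete probability measure $\lambda_1$ with $\|\Phi\lambda_1-\mu\|<\varepsilon$, and let $E$ be the set of all coordinates of points of its support. Let $\theta:[0,1]\to[0,1]$ be continuous, with $\theta=0$ on $[0,\frac r2]$ and $\theta=1$ on $[r,1]$. Then $\int\theta(t_E^\beta)\,d\lambda\ge c$, so Lemma~\ref{lem:approx} gives a discrete probability measure $\lambda_2$ with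
\[
\|\Phi\lambda_2-\mu\|<\varepsilon,\qquad|J(\lambda_2)-J(\lambda)|<\varepsilon,\qquad\lambda_2\{t_E>\tfrac r2\}\ge\int\theta(t_E)\,d\lambda_2>\frac c2 .
\]
We correct $\lambda_2$ so that it represents exactly $\Phi\lambda_1$. Let $N$ consist of $0$ and all coordinates of points in the supports of $\lambda_1$ and $\lambda_2$. By (P1) and (P2), $\Phi\lambda_1-\Phi\lambda_2=\Phi\sigma$ for a discrete measure $\sigma$ on pairs of points of $N$ with $\|\sigma\|<2\varepsilon$.

\emph{The flow.} On the edges of $N$ let $w(x,y)=(\lambda_2+\sigma)\{(x,y)\}/d(x,y)$ and $w_1(x,y)=\lambda_1\{(x,y)\}/d(x,y)$. Then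
\[
\sum_{x\in N}\operatorname{div}w(x)\,\delta_x=\sum_{(x,y)}w(x,y)(\delta_x-\delta_y)=\Phi(\lambda_2+\sigma)=\Phi\lambda_1=\sum_{x\in N}\operatorname{div}w_1(x)\,\delta_x .
\]
By (P2) the two divergences agree on $N\setminus\{0\}$, and they agree at $0$ because each of them sums to zero over $N$. So $\operatorname{div}w$ vanishes outside $E$, and Lemma~\ref{lem:flow} gives $w=\sum_\pi q_\pi1_\pi$. Let $d_e$ be the length of an edge $e$, let $\ell(\pi)=\sum_{e\in\pi}d_e$, and for a path $\pi$ with ends $a_\pi,b_\pi\in E$ let $D_\pi=d(a_\pi,b_\pi)\le\ell(\pi)$. Then $\sum_\pi q_\pi\ell(\pi)=\sum_ew(e)d_e=\|\lambda_2+\sigma\|\le1+2\varepsilon$.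

\emph{Rerouting.} Discard the cycles and replace each path by one edge:
\[
\lambda'=\sum_{\text{paths}}q_\pi D_\pi\,\delta_{(a_\pi,b_\pi)}.
\]
The sum of $\delta_x-\delta_y$ over the edges $(x,y)$ of $\pi$ telescopes to $\delta_{a_\pi}-\delta_{b_\pi}$ for a path and to $0$ for a cycle, so $\Phi\lambda'=\Phi(\lambda_2+\sigma)=\Phi\lambda_1$. Hence $1-\varepsilon\le\|\Phi\lambda_1\|\le\|\lambda'\|\le1+2\varepsilon$, which proves the first two parts of \eqref{eq:goal}. Subtracting $\|\lambda'\|=\sum_{\text{paths}}q_\pi D_\pi$ from $\sum_\pi q_\pi\ell(\pi)$ shows that paths are almost geodesic and cycles are negligible: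
\begin{equation}\label{eq:slack}
\sum_{\text{paths}}q_\pi(\ell(\pi)-D_\pi)+\sum_{\text{cycles}}q_\pi\ell(\pi)\le3\varepsilon .
\end{equation}

\emph{The gain.} By \eqref{eq:Theta}, every path satisfies $\sum_{e\in\pi}\Theta(d_e)\le\Theta(\ell(\pi))\le\Theta(D_\pi)+\ell(\pi)-D_\pi$, and every cycle satisfies $\sum_{e\in\pi}\Theta(d_e)\le\ell(\pi)$. Call a path \emph{far} if it has a vertex $z$ at distance more than $\frac r2$ from $E$. Since the ends of the path lie in $E$, the vertex $z$ splits it into two pieces of lengths $\ell',\ell''>\frac r2$, and the first estimate improves to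
\[
\sum_{e\in\pi}\Theta(d_e)\le\Theta(\ell')+\Theta(\ell'')=\Theta(\ell(\pi))-\Delta(\ell',\ell'')\le\Theta(\ell(\pi))-\kappa .
\]
Let $Q=\sum_{\text{far}}q_\pi$. Since $J(\lambda')=\sum_{\text{paths}}q_\pi\Theta(D_\pi)$, \eqref{eq:slack} yields
\begin{equation}\label{eq:gain}
J(\lambda_2)\le J(\lambda_2+\sigma)=\sum_\pi q_\pi\sum_{e\in\pi}\Theta(d_e)\le J(\lambda')+3\varepsilon-\kappa Q .
\end{equation}

\emph{The weight of the far paths.} An edge with $t_E>\frac r2$ has a vertex at distance more than $\frac r2$ from $E$, so it lies only on far paths and cycles. These edges carry mass at least $\frac c2$ for $\lambda_2+\sigma$; hence $\sum_{\text{far}}q_\pi\ell(\pi)+\sum_{\text{cycles}}q_\pi\ell(\pi)\ge\frac c2$, and subtracting \eqref{eq:slack} gives $\sum_{\text{far}}q_\pi D_\pi\ge\frac c2-3\varepsilon$. Lemma~\ref{lem:long} applies to $\lambda'$, because $2\varepsilon\le\varepsilon_0$; it shows that the paths with $D_\pi>L$ contribute at most $\frac c8$ to this sum. The others contribute at most $LQ$. So $LQ\ge\frac c2-3\varepsilon-\frac c8\ge\frac c4$, and \eqref{eq:gain} gives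
\[
J(\lambda')\ge J(\lambda)-4\varepsilon+\frac{\kappa c}{4L}\ge J(\lambda)+\frac{\kappa c}{8L}.\qedhere
\]
\end{proof}

Proposition~\ref{prop:tight} and the completeness of $M$ now give coordinates to almost every point of $\beta\widetilde M$.

\begin{lemma}\label{lem:coord}
There are a Borel set $\Omega\subset\beta\widetilde M$ with $\lambda(\Omega)=1$, a closed separable set $M_1\subset M$ and continuous maps $p_1,p_2:\Omega\to M_1$ such that $x_i\to p_1(\zeta)$ and $y_i\to p_2(\zeta)$ whenever a net $(x_i,y_i)$ in $\widetilde M$ converges to a point $\zeta\in\Omega$. If $p_1(\zeta)\ne p_2(\zeta)$, then $\zeta=(p_1(\zeta),p_2(\zeta))\in\widetilde M$.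
\end{lemma}

\begin{proof}
For $k\ge2$ and $j\ge1$ choose a finite set $E_{kj}$ with $\lambda\{t_{E_{kj}}^\beta\ge\frac1k\}<\frac1j$. Let $M_1$ be the closure of $\bigcup_{k,j}E_{kj}$ and
\[
\Omega=\bigcap_{k\ge2}\bigcup_{j\ge1}\Big\{t^\beta_{E_{kj}}<\frac1k\Big\}.
\]
Each union is open and has measure greater than $1-\frac1j$ for every $j$, so $\Omega$ is Borel and $\lambda(\Omega)=1$.

Let $\zeta\in\Omega$. The formula defining $t_E$ passes to the extensions, so for each $k$ there are $e_k,e_k'\in\bigcup_jE_{kj}$ with $u_{e_k}^\beta(\zeta)<\frac1k$ and $v_{e_k'}^\beta(\zeta)<\frac1k$. For any net $(x_i,y_i)\to\zeta$ and any $k$, we then have $d(x_i,e_k)<\frac1k$ and $d(y_i,e'_k)<\frac1k$ eventually. Such nets exist by density, so $d(e_k,e_l)<\frac1k+\frac1l$, and by completeness $(e_k)$ converges to a point $p_1(\zeta)\in M_1$ with $d(e_k,p_1(\zeta))\le\frac1k$. Thus $d(x_i,p_1(\zeta))<\frac2k$ eventually, so $x_i\to p_1(\zeta)$ for every net as above. The same argument with $e'_k$ and $y_i$ defines $p_2(\zeta)$.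

Passing to the limit along a net gives $u_e^\beta(\zeta)=\min(1,d(p_1(\zeta),e))$ for all $e\in M$ and $\zeta\in\Omega$. With $e=p_1(\zeta_0)$, continuity of $u_e^\beta$ at $\zeta_0$, where it vanishes, is continuity of $p_1$ at $\zeta_0$; for $p_2$ use $v_e$. Finally, if $p_1(\zeta)\ne p_2(\zeta)$, the net $(x_i,y_i)$ converges to $(p_1(\zeta),p_2(\zeta))$ in $\widetilde M$, hence in the Hausdorff space $\beta\widetilde M$, where its limit is $\zeta$.
\end{proof}

Let $\Omega_+=\{\zeta\in\Omega:p_1(\zeta)\ne p_2(\zeta)\}\subset\widetilde M$ and $\Omega_0=\Omega\setminus\Omega_+$; both sets are Borel. The part of $\lambda$ on $\Omega_0$ cannot be removed by a better choice of $\lambda$. For the norming element $\mu$ and the function $F$ of Theorem~\ref{thm:A} with $\rho=\psi$, we have $\widetilde F\le\frac1{1+d}=1-\psi\circ d$, so $1=\langle F,\mu\rangle\le1-J(\lambda)$ and $J(\lambda)=0$; as $\psi\circ d>0$ on $\widetilde M$, this forces $\lambda(\Omega_+)=0$. Only extremality excludes this case.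

\subsection{Splitting an extreme point}\label{sub:extreme}

Extremality is used in the following form.

\begin{lemma}\label{lem:split}
Let $\mu$ be an extreme point of $B_{\mathcal F(M)}$, $\nu\in\mathcal F(M)$ and $c\in[0,1]$. If $\|\nu\|\le c$ and $\|\mu-\nu\|\le1-c$, then $\nu=c\mu$.
\end{lemma}

\begin{proof}
For $c=0$ we have $\nu=0$ and for $c=1$ we have $\nu=\mu$. Otherwise $\mu=c\,\frac\nu c+(1-c)\frac{\mu-\nu}{1-c}$ is a convex combination of points of the ball, so $\nu/c=\mu$.
\end{proof}

For a Borel function $\phi:\beta\widetilde M\to[0,1]$ let $\mu_\phi\in\mathrm{Lip}_0(M)^*$ be the functional $g\mapsto\int\phi\,\tilde g^\beta d\lambda$, and let $c_\phi=\int\phi\,d\lambda$. Then $\|\mu_\phi\|\le c_\phi$ and $\|\mu-\mu_\phi\|=\|\mu_{1-\phi}\|\le1-c_\phi$. Hence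
\begin{equation}\label{eq:split}
\mu\text{ extreme and }\mu_\phi\in\mathcal F(M)\quad\Longrightarrow\quad\mu_\phi=c_\phi\,\mu .
\end{equation}
The point to check is always that $\mu_\phi$ lies in $\mathcal F(M)$ and not merely in its bidual. We use two standard facts. A bounded continuous map $\Psi$ from a Borel set $B\subset\beta\widetilde M$ into a separable subspace of a Banach space $X$ has a Bochner integral $\int_B\Psi\,d\lambda\in X$, which commutes with continuous functionals and has norm at most $\int_B\|\Psi\|\,d\lambda$. A nonzero finite Borel measure on a separable metric space has a \emph{support point}, that is, a point all of whose open neighborhoods have positive measure; otherwise the space would be covered by countably many null open sets. Let $X_1$ be the closed span of $\{\delta_x:x\in M_1\}$, which is separable by (P2).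

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\mu$ be an extreme point of $B_{\mathcal F(M)}$; then $\|\mu\|=1$, and everything above applies.

\emph{Case 1: $\lambda(\Omega_+)>0$.} By Lemma~\ref{lem:coord}, $\Omega_+$ is a subset of $\widetilde M\cap M_1^2$, hence a separable metric space. Let $(x,y)$ be a support point of $\lambda|_{\Omega_+}$ and let $B$ be an open neighborhood of $(x,y)$ in $\Omega_+$. The map $(x',y')\mapsto m_{x'y'}$ is norm continuous by (P2), bounded, and sends $B$ into $X_1$. Since $\langle g,m_{x'y'}\rangle=\tilde g(x',y')$, the functional $\mu_{\chi_B}$ is the Bochner integral $\int_Bm_{x'y'}\,d\lambda\in\mathcal F(M)$. By \eqref{eq:split},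
\[
\|\mu-m_{xy}\|=\Big\|\frac1{\lambda(B)}\int_B(m_{x'y'}-m_{xy})\,d\lambda\Big\|\le\sup_{(x',y')\in B}\|m_{x'y'}-m_{xy}\| .
\]
The right side tends to $0$ as $B$ shrinks to $(x,y)$, so $\mu=m_{xy}$.

\emph{Case 2: $\lambda(\Omega_+)=0$.} We show that this is impossible. Now $\lambda(\Omega_0)=1$; write $p=p_1=p_2$ on $\Omega_0$. Here $\tilde g^\beta(\zeta)$ is a limit of quotients at pairs converging to the single point $p(\zeta)$, so it acts like a derivative of $g$ at $p(\zeta)$ and obeys a product rule. The product rule lets us localize $\mu$ by Lipschitz weights.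

Let $h:M\to[0,1]$ be Lipschitz with constant $L_h$ and with closed support $S$ contained in the ball of radius $R$ about $0$. Let $\phi=h\circ p$ on $\Omega_0$ and $\phi=0$ elsewhere. We claim that $\mu_\phi\in\mathcal F(M)$. For $g\in\mathrm{Lip}_0(M)$,
\begin{equation}\label{eq:product}
\widetilde{hg}(x,y)=h(x)\tilde g(x,y)+g(y)\tilde h(x,y).
\end{equation}
If $y\in S$, the right side is bounded by $C\|g\|$ with $C=1+RL_h$. The same bound holds if $x\in S$, by antisymmetry, and $\widetilde{hg}(x,y)=0$ if $x,y\notin S$. So $hg\in\mathrm{Lip}_0(M)$ and $\|hg\|\le C\|g\|$. Taking limits in \eqref{eq:product} along a net converging to $\zeta\in\Omega_0$ gives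
\[
\widetilde{hg}^{\,\beta}(\zeta)=h(p(\zeta))\,\tilde g^\beta(\zeta)+g(p(\zeta))\,\tilde h^\beta(\zeta).
\]
If $p(\zeta)\notin S$, both coordinates of the net are eventually outside $S$, so $\tilde h^\beta(\zeta)=0$. Hence the continuous map $\Psi(\zeta)=\tilde h^\beta(\zeta)\,\delta_{p(\zeta)}$ from $\Omega_0$ to $X_1$ is bounded by $RL_h$, and integrating the last identity gives
\[
\mu_\phi(g)=\langle hg,\mu\rangle-\Big\langle g,\int_{\Omega_0}\Psi\,d\lambda\Big\rangle .
\]
The second term comes from an element of $\mathcal F(M)$. For the first, let $\mu_n\to\mu$ in norm with $\mu_n$ a finite sum $\sum_xa_x\delta_x$. The functional $g\mapsto\langle hg,\mu_n\rangle$ equals $\sum_xa_xh(x)\delta_x\in\mathcal F(M)$ and is within $C\|\mu-\mu_n\|$ of $g\mapsto\langle hg,\mu\rangle$. Since $\mathcal F(M)$ is closed in $\mathrm{Lip}_0(M)^*$, the claim follows.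

Let $x_0\in M_1$ be a support point of the image of $\lambda|_{\Omega_0}$ under $p$. Suppose that $g\in\mathrm{Lip}_0(M)$ is constant on the open ball of radius $\tau$ about $x_0$, and take $h(x)=\max(0,1-d(x,x_0)/\tau)$. Then $c_\phi>0$, because $h\ge\frac12$ on the ball of radius $\tau/2$. If $h(p(\zeta))\ne0$, then $d(p(\zeta),x_0)<\tau$, both coordinates of a net converging to $\zeta$ are eventually in the ball, and $\tilde g^\beta(\zeta)=0$. So $\mu_\phi(g)=0$, and \eqref{eq:split} gives $\langle g,\mu\rangle=0$. Thus $\mu$ annihilates every function that is constant near $x_0$.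

Every function is a limit of such functions in the sense of (P3). For $s>0$ let $T_s(t)=\operatorname{sign}(t)\max(|t|-s,0)$; it is $1$-Lipschitz, vanishes on $[-s,s]$, and $|T_s(t)-t|\le s$. For $g\in\mathrm{Lip}_0(M)$ put $g_s=T_s\circ(g-g(x_0))-T_s(-g(x_0))$. Then $g_s(0)=0$, $\|g_s\|\le\|g\|$, $|g_s-g|\le2s$, and $g_s$ is constant on the neighborhood $\{|g-g(x_0)|<s\}$ of $x_0$. Hence $\langle g,\mu\rangle=\lim_{s\to0}\langle g_s,\mu\rangle=0$ for every $g$, which contradicts $\|\mu\|=1$.
\end{proof}

\section{The characterization and the role of completeness}\label{sec:C}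

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(i)$\Leftrightarrow$(iii) is Theorem~\ref{thm:AGPP}.

(i)$\Rightarrow$(iv). Let $f\in\mathrm{NA}(\mathcal F(M))$. The set $S=\{\nu\in B_{\mathcal F(M)}:\langle f,\nu\rangle=\|f\|\}$ is closed, bounded, convex, and nonempty since the ball is symmetric. By Theorem~\ref{thm:Phelps} it has an extreme point $\nu$. If $\nu$ is a proper convex combination of $\nu_1,\nu_2\in B_{\mathcal F(M)}$, then $\langle f,\nu_i\rangle\le\|f\|$ forces $\nu_1,\nu_2\in S$, so $\nu_1=\nu_2=\nu$. Thus $\nu$ is extreme in the ball.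

(iv)$\Rightarrow$(ii). By Theorem~\ref{thm:B}, every $f\in\mathrm{NA}(\mathcal F(M))$ attains its norm at a molecule, that is, strongly.

(ii)$\Rightarrow$(v) for every $\rho$. A function $f$ as excluded in (v) has all difference quotients of modulus less than $1=\|f\|$, so it would lie in $\mathrm{NA}(\mathcal F(M))\setminus\mathrm{SNA}(M)$.

Since $t/(1+t)$ is admissible, (v) for every $\rho$ implies (v) for one $\rho$, and (v) for one $\rho$ implies (i) by Theorem~\ref{thm:A}.
\end{proof}

\begin{remark}\label{rem:complete}
Completeness was used in Theorem~\ref{thm:AGPP} and in Lemma~\ref{lem:coord}. Let $M$ be any pointed metric space with completion $\widehat M$. Restriction is an isometry of $\mathrm{Lip}_0(\widehat M)$ onto $\mathrm{Lip}_0(M)$, and it identifies $\mathcal F(M)$ with $\mathcal F(\widehat M)$, because by (P2) each $\delta_p$, $p\in\widehat M$, is a norm limit of elements $\delta_{p_n}$ with $p_n\in M$.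
\begin{enumerate}
\item[(a)] Theorem~\ref{thm:A} and Corollary~\ref{cor:answer} hold without completeness: restrict to $M$ the function $F$ obtained for $\widehat M$.
\item[(b)] Theorem~\ref{thm:B} and the implication (i)$\Rightarrow$(ii) can fail. Let $M=\{0\}\cup\{1+\frac1n:n\ge1\}\subset\mathbb R$. The completion $M\cup\{1\}$ is countable, hence purely $1$-unrectifiable, so $\mathcal F(M)$ has the RNP. The function $f$ equal to $1$ on $M\setminus\{0\}$ has nonzero quotients $\pm(1+\frac1n)^{-1}$, so $\|f\|=1$ and $f\notin\mathrm{SNA}(M)$, but $f$ attains its norm at $\delta_1$. By the proof of (i)$\Rightarrow$(iv), $f$ attains its norm at an extreme point of the ball, which is not a molecule of $M$.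
\item[(c)] The implication (iii)$\Rightarrow$(i) can fail: $M=\mathbb Q\cap[0,1]$ is countable, while $\mathcal F(M)=\mathcal F([0,1])$ fails the RNP by Theorem~\ref{thm:AGPP}.
\end{enumerate}
\end{remark}

\begin{thebibliography}{9}

\bibitem{AGPP}
Aliaga, Gartland, Petitjean and Proch\'azka,
\emph{Purely 1-unrectifiable metric spaces and locally flat Lipschitz functions},
Trans. Amer. Math. Soc. 375 (2022).

\bibitem{DU}
Diestel and Uhl, \emph{Vector Measures}.

\bibitem{Ph}
Phelps, J. Funct. Anal. (1974).

\bibitem{SNA}
\emph{Strongly norm attaining Lipschitz maps},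
\texttt{http://ugr.es/\textasciitilde mmartins/Curriculum/Charlas/2024\_Complutense\_handout.pdf}

\end{thebibliography}
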